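# Continua in which every midset has three points, or four

## The theorem: cycles with arms and an interpolated metric

**Main Theorem.** For a metric space $(X,\rho)$ and points $x,y\in X$, let
$$M(x,y)=\{z\in X:\rho(x,z)=\rho(y,z)\}$$
be the midset of $x$ and $y$. Say that $X$ has the $n$-Midset Property ($n$-MP) if $M(x,y)$ consists of exactly $n$ points for each pair of distinct points $x,y\in X$. A continuum is a compact, connected metric space with more than one point. Then the conjecture

> No continuum has the $n$-MP for $n>2$

is false: there is a continuum with the $3$-MP, and there is a continuum with the $4$-MP.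

Explicitly, for $n\ge 3$, with indices in $\mathbb Z_n$, let $X_n$ be the finite graph with the $2n$ vertices $v_i,v_i^*$ and the $2n$ edges
$$B_i=[v_i,v_{i+1}],\qquad A_i=[v_i,v_{i+1}^*]\qquad(i\in\mathbb Z_n).$$
Define $d$ on pairs of vertices in one of these two ways.

- (a) $n=3$ and $m$ is any real number with $\tfrac32<m<2$. For $i\ne j$ put $d(v_i,v_j)=d(v_i^*,v_j^*)=1$ and $d(v_i,v_j^*)=d(v_j^*,v_i)=m-1$. Put $d(v_i,v_i^*)=d(v_i^*,v_i)=m$.
- (b) $n=4$. Put $d(v_i,v_{i\pm1})=d(v_i^*,v_{i\pm1}^*)=2$, $d(v_i,v_{i+2})=d(v_i^*,v_{i+2}^*)=3$, $d(v_i,v_i^*)=4$, $d(v_i,v_{i\pm1}^*)=2$, $d(v_i,v_{i+2}^*)=1$, with the symmetric values.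

In both cases the distance from a vertex to itself is $0$. Parametrize each edge affinely by $[0,1]$ and extend $d$ to $X_n\times X_n$ as follows. If $x=(1-s)a+sb$ and $y=(1-t)a+tb$ lie on the same edge $[a,b]$, put
$$d(x,y)=|s-t|\,d(a,b).\tag{1}$$
If $x=(1-s)a+sb$ and $y=(1-t)c+te$ lie on different edges $[a,b]\neq[c,e]$, put
$$d(x,y)=(1-s)(1-t)\,d(a,c)+(1-s)t\,d(a,e)+s(1-t)\,d(b,c)+st\,d(b,e).\tag{2}$$
Then $(X_3,d)$ is a continuum with the $3$-MP in case (a), and $(X_4,d)$ is a continuum with the $4$-MP in case (b).

The conjecture is stated in "No Continuum In $E^2$ Has The Tmp. I. Arcs And Spheres". It has three known results around it. A connected metric space with the $1$-MP is homeomorphic to a subset of the real line. The only planar continuum with the Euclidean metric that has the $2$-MP is a simple closed curve. No planar continuum with the Euclidean metric has the $3$-MP. None of these enters the proof below. The last one does tell us something about the answer: the space $(X_3,d)$ cannot be isometric to a subset of the plane, although the graph $X_3$ can be drawn there. The metric has to be built by hand.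

In words, $X_n$ is the cycle $v_1v_2\cdots v_n$, whose edges are the $B_i$, with one arm $A_i$ attached at each $v_i$. The arm at $v_i$ ends at a free vertex, and this end carries the name $v_{i+1}^*$, with the index shifted by one. For $n=3$ we have a triangle with three whiskers: the whisker at $v_1$ ends at $v_2^*$, the one at $v_2$ ends at $v_3^*$, and the one at $v_3$ ends at $v_1^*$. Since $n\ge3$, two distinct edges share at most one vertex.

As an example of (2), take case (a), let $x$ be the midpoint of $B_1=[v_1,v_2]$ and $y$ the midpoint of $A_3=[v_3,v_1^*]$. All four weights are $\tfrac14$, so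
$$d(x,y)=\tfrac14\big(d(v_1,v_3)+d(v_1,v_1^*)+d(v_2,v_3)+d(v_2,v_1^*)\big)=\tfrac14\big(1+m+1+(m-1)\big)=\tfrac{1+2m}{4}.$$

## Midsets on an interval, a circle and a tripod

On $[0,1]$ with the usual metric, $M(x,y)=\{(x+y)/2\}$, so the interval has the $1$-MP.

On a round circle in the plane with the Euclidean metric, $M(x,y)$ is the intersection of the circle with the perpendicular bisector of $x$ and $y$. That line passes through the center, so it meets the circle in exactly two points. The circle has the $2$-MP. The same holds for arc length: on $\mathbb R/L\mathbb Z$ rotate so that $x=-\alpha$, $y=\alpha$ with $0<\alpha<L/2$. A point $z$ is equidistant from both iff $z+\alpha\equiv\pm(z-\alpha)$ modulo $L$. The plus sign is impossible because $0<2\alpha<L$, and the minus sign says $2z\equiv0$, so $z\in\{0,L/2\}$.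

To get three points, one would naturally pass from a circle to a graph with branching. Take the tripod: three unit segments joined at a point $o$, with the path metric. Let $x,y$ be the ends of two legs. A point of the third leg at distance $r$ from $o$ is at distance $1+r$ from both, so the whole third leg lies in $M(x,y)$. The midset is infinite.

## Why the path metric cannot be used at a branch point

The failure of the tripod is not a matter of bad edge lengths. Take any finite graph, whose edges have distinct endpoints, with its path metric, and let $\ell$ be its shortest edge length. Suppose three edges $e_1,e_2,e_3$ meet at a vertex $v$. Put $x\in e_1$, $y\in e_2$ at distance $\varepsilon$ from $v$ and $z\in e_3$ at distance $r$ from $v$, with $0<\varepsilon,r\le\ell/2$.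

A path from $x$ to $z$ must leave $e_1$ through $v$ or through the other end of $e_1$. The first costs $\varepsilon$, the second at least $\ell-\varepsilon\ge\varepsilon$. It must enter $e_3$ through $v$ or through the other end of $e_3$. The first costs $r$, the second at least $\ell-r\ge r$. So every path has length at least $\varepsilon+r$, and the path through $v$ attains this. Hence the distance from $x$ to $z$ is $\varepsilon+r$, and so is the distance from $y$ to $z$. A whole segment of $e_3$ lies in $M(x,y)$.

So with a path metric, every branch point produces infinite midsets. A connected finite graph with an edge and no branch point is an arc or a circle, and there the count is $1$ or $2$. To use graphs with branching, the distance between points on adjacent edges must not be simply additive through the common vertex. Formula (2) achieves this: if $x$ is at parameter $s$ on $[v,b]$ and $y$ at parameter $t$ on $[v,e]$, then (2) gives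
$$d(x,y)=s\,d(v,b)+t\,d(v,e)+st\big(d(b,e)-d(v,b)-d(v,e)\big).$$
The $st$ term is the correction to the path metric, and it depends on the pair of edges.

## One sign change for each pair of edges

Fix $p\ne q$ and let
$$h(z)=d(p,z)-d(q,z),\qquad\text{so that } M(p,q)=h^{-1}(0).$$
We want $h$ to have a number of zeros that does not depend on $p$ and $q$. If $h$ were affine on each edge, we could count zeros from the values of $h$ at the vertices: an edge whose end values are not both zero has one zero if their product is $\le0$ and none if it is $>0$. This is the reason for interpolating.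

On a cycle alone this gives the wrong count. If $h$ is affine on every edge of a cycle and nonzero at all its vertices, the zeros correspond to the sign changes in the cyclic sequence $h(v_1),\dots,h(v_n)$. The number of sign changes in a cyclic sequence is even, so it is never $3$.

We can correct the parity, and fix the number once and for all, in one stroke. At $v_i$ attach, besides $B_i=[v_i,v_{i+1}]$, a second edge $A_i$ whose other end $v_{i+1}^*$ satisfies
$$h(v_{i+1}^*)=-h(v_{i+1}).$$
If $h(v_i)$ and $h(v_{i+1})$ are nonzero, then exactly one of the two numbers $h(v_i)h(v_{i+1})$ and $h(v_i)h(v_{i+1}^*)=-h(v_i)h(v_{i+1})$ is negative. So exactly one of $B_i,A_i$ contains a zero. There are $n$ such pairs of edges, hence $n$ zeros.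

This requirement dictates the vertex distances. We need $h(v^*)=-h(v)$ for all $p,q$, that is,
$$d(p,v^*)+d(p,v)=d(q,v^*)+d(q,v)\quad\text{for all }p,q,$$
so $d(p,v)+d(p,v^*)$ must be a constant; we use one constant $m$ for all $v$. Then $d(v_i^*,v_j)=m-d(v_i,v_j)$, and applying the rule twice, $d(v_i^*,v_j^*)=m-d(v_i,v_j^*)=d(v_i,v_j)$. Everything is determined by the distances among the $v_i$ and by $m$. If we also ask for rotational symmetry, the distances among the $v_i$ are given by a function of $i-j$.

Three things can still go wrong.

- The resulting $d$ may not be a metric.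
- The function $h$ cannot be affine on the edge that contains $p$ in its interior. Formula (2) used with both points on one edge would give $d(x,x)=2s(1-s)d(a,b)\ne0$ for interior $x$, so (1) is needed there, and $d(p,\cdot)$ has a kink at $p$. With a kink, $h$ could have two zeros on one edge.
- If $h$ vanishes at both ends of an edge on which it is affine, the whole edge lies in the midset.

Each of the three hypotheses of the next theorem removes one of these.

## The general construction and the criterion

Let $n\ge3$. Let $\delta:\mathbb Z_n\to[0,\infty)$ be even with $\delta(0)=0$, and let $m>0$. On the vertices of $X_n$ put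
$$d(v_i,v_j)=d(v_i^*,v_j^*)=\delta(i-j),\qquad d(v_i,v_j^*)=d(v_j^*,v_i)=m-\delta(i-j).\tag{3}$$
Extend $d$ to $X_n\times X_n$ by (1) and (2). With the convention $(v^*)^*=v$, definition (3) says
$$d(a^*,c)=m-d(a,c)\qquad\text{for all vertices }a,c.\tag{4}$$
In particular $d(a,a^*)=m$. Case (a) of the Main Theorem is $n=3$, $\delta(\pm1)=1$. Case (b) is $n=4$, $\delta(\pm1)=2$, $\delta(2)=3$, $m=4$.

Put $x_i(p)=d(v_i,p)$ for $p\in X_n$.

**Theorem 1 (criterion).** Suppose

- (T) $d$ is a metric on the vertex set;
- (S) $d(c,a)+d(c,b)>d(a,b)$ for every edge $[a,b]$ and every vertex $c\notin\{a,b\}$;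
- (I) for each $i$, the map $\varphi_i=(x_i,x_{i+1}):X_n\to\mathbb R^2$ is injective.

Then $(X_n,d)$ is a continuum with the $n$-MP.

**Theorem 2.** (T), (S) and (I) hold in the following cases:

- (a) $n=3$, $\delta(\pm1)=1$, any $m$ with $\tfrac32<m<2$;
- (b) $n=4$, $\delta(\pm1)=2$, $\delta(2)=3$, $m=4$.

**Theorem 3 (sharpness for the family (a)).** For $n=3$, $\delta(\pm1)=1$: $d$ is a metric iff $m\ge\tfrac32$, and $(X_3,d)$ is a metric space with the $3$-MP iff $\tfrac32<m<2$.

Theorems 1 and 2 together give the Main Theorem. Theorem 1 is a sufficient criterion for every $n\ge3$, but its hypotheses are verified here only for $n=3$ and $n=4$; nothing is claimed for $n\ge5$.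

We first record what is true of $d$ without any hypothesis.

**Lemma 4.** The function $d$ on $X_n\times X_n$ is well defined, symmetric and continuous for the graph topology. Moreover:

- (P) if $x$ is not in the relative interior of the edge $E$, then $y\mapsto d(x,y)$ is affine on $E$;
- for all $i$ and all $p\in X_n$,
$$d(v_i^*,p)=m-d(v_i,p).\tag{5}$$

*Proof.* A point that is not a vertex lies on one edge only. So only vertices have several representations. Let $x=a$ be a vertex and let $y=(1-t)c+te$ be a point of $[c,e]$. If $x$ is represented on an edge different from $[c,e]$, formula (2) puts all the weight of $x$ on $a$ and gives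
$$d(a,y)=(1-t)\,d(a,c)+t\,d(a,e).$$
If $a$ is an endpoint of $[c,e]$, say $a=c$, and $x$ is represented on $[c,e]$ itself, then (1) gives $t\,d(c,e)$. This is the same value, because $d(c,c)=0$. Likewise for $a=e$, where (1) gives $(1-t)d(c,e)$. So every representation of the vertex $x$ gives, along an edge of $y$, the affine interpolation of the vertex distances from $x$. The situation with $y$ a vertex is the same, and if both are vertices all formulas return the vertex distance. So $d$ is well defined. Symmetry is visible in (1) and (2), since the vertex distances are symmetric. Continuity holds because $X_n\times X_n$ is the union of the finitely many closed sets $E\times F$, with $E,F$ edges, and $d$ is continuous on each.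

For (P): if $x$ is a vertex, this is the displayed interpolation. If $x$ is interior to an edge $F\ne E$, then (2) is affine in the parameter $t$ of $y\in E$.

For (5): both sides are affine in $p$ on each edge, by (P), because a vertex is not in the relative interior of any edge. At vertices $p$ the two sides agree by (4). $\square$

By (P), each $x_i$ is affine on every edge, so $\varphi_i$ maps each edge affinely onto the segment joining the images of its ends. Condition (I) is therefore a condition on a drawing made of $2n$ straight segments in the plane.

## Condition (T) makes $(X_n,d)$ a continuum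

Throughout this section only (T) is assumed.

**Step 1 (positivity).** We show that $d(x,y)=0$ forces $x=y$. By (T), $d\ge0$ everywhere, since (1) and (2) are nonnegative. Let $d(x,y)=0$. If $x,y$ lie on a common edge $[a,b]$, then $|s-t|\,d(a,b)=0$ and $d(a,b)>0$, so $s=t$ and $x=y$. Otherwise (2) writes $d(x,y)$ as a convex combination of vertex distances, so every distance $d(u,w)$ with positive weight vanishes. Here $u$ runs over the endpoints carrying positive weight in $x$, and $w$ over those carrying positive weight in $y$. By (T) each such $u$ equals each such $w$. So $x$ and $y$ both have all their weight on a single common vertex, and $x=y$ is that vertex.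

**Step 2 (triangle inequality).** We show that
$$G:=d(x,z)+d(z,y)-d(x,y)\ge0.$$
Choose an edge containing each of the three points. There are four cases.

Suppose first that the three chosen edges are pairwise different. Then all three terms are given by (2), and $G$ is affine in each of the three parameters separately. Such a function on the cube $[0,1]^3$ attains its minimum at a corner: move one parameter at a time to an endpoint without increasing $G$. At a corner all points are vertices and $G\ge0$ by (T).

Suppose next that $x,z\in E=[a,b]$, with parameters $s_x,s_z$, and $y\in F\ne E$. Since $d(\cdot,y)$ is affine in the parameter on $E$ by (2),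
$$d(z,y)-d(x,y)=(s_z-s_x)\big(d(b,y)-d(a,y)\big).$$
The function $d(b,\cdot)-d(a,\cdot)$ is affine on $F$ by (P). At an endpoint of $F$ its absolute value is at most $d(a,b)$, by the triangle inequality (T). So its absolute value is at most $d(a,b)$ on all of $F$. Hence $|d(z,y)-d(x,y)|\le|s_z-s_x|\,d(a,b)=d(x,z)$, and $G\ge0$. The case $y,z\in E$, $x\in F\neq E$ is the same with $x$ and $y$ exchanged.

Suppose now that $x,y\in E=[a,b]$ with parameters $s,t$ and $z\in F\ne E$. As $G$ is symmetric in $x$ and $y$, we may take $s\le t$. Then
$$G=d(x,z)+d(y,z)-(t-s)\,d(a,b)$$
is affine in $(s,t)$ on the triangle $0\le s\le t\le1$, so it suffices to check its three corners. At $(0,0)$ the value is $2d(a,z)\ge0$, at $(1,1)$ it is $2d(b,z)\ge0$, and at $(0,1)$ it is $d(a,z)+d(b,z)-d(a,b)$. The last expression is affine in $z\in F$ by (P) and is $\ge0$ at the endpoints of $F$ by (T), so it is $\ge0$ on $F$.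

Finally, if all three points lie on one edge, $G\ge0$ is the triangle inequality for $|s-t|$ on $[0,1]$, multiplied by $d(a,b)$.

**Step 3 (topology).** We show that the metric $d$ induces the graph topology, so that compactness and connectedness come for free. Since $d$ is continuous on $X_n\times X_n$, every open $d$-ball is open in the graph topology. So the identity from $X_n$ with the graph topology to $(X_n,d)$ is continuous. It is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism. The graph $X_n$ is compact, connected and has more than one point. Thus $(X_n,d)$ is a continuum.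

## At most one zero on each edge

From here to the end of the proof of Theorem 1 we assume (T), (S) and (I), and we fix $p\ne q$ in $X_n$. Recall $h(z)=d(p,z)-d(q,z)$. Put
$$\Delta_i=x_i(p)-x_i(q)=d(v_i,p)-d(v_i,q).$$
By (5) the constants $m$ cancel at the starred vertices, and
$$h(v_i)=\Delta_i,\qquad h(v_i^*)=-\Delta_i.\tag{6}$$

The kink of $d(p,\cdot)$ at $p$ will be controlled by the strict inequality (S), which we first extend from vertices $c$ to arbitrary points off the edge.

**Lemma 5.** If $E=[a,b]$ is an edge and $c\in X_n\setminus E$, then
$$d(c,a)+d(c,b)>d(a,b).\tag{7}$$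

*Proof.* Let $c\in F$, where $F\neq E$ is an edge. By (P) the function $f(z)=d(z,a)+d(z,b)-d(a,b)$ is affine on $F$. At an endpoint of $F$ lying in $\{a,b\}$ it vanishes; at any other endpoint it is positive, by (S). At most one endpoint of $F$ lies in $\{a,b\}$, and $c$ is not that endpoint, because $c\notin E$. So some endpoint of $F$ outside $\{a,b\}$ carries positive weight in $c$, and $f(c)>0$. $\square$

**Lemma 6.** Let $E=[a,b]$ be an edge with $(h(a),h(b))\ne(0,0)$. Then $h$ has exactly one zero on $E$ if $h(a)h(b)\le0$, and no zero on $E$ if $h(a)h(b)>0$.

*Proof.* The cases are sorted by which of $p,q$ lies in the relative interior of $E$.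

*Neither $p$ nor $q$.* By (P), $h$ is affine on $E$, and an affine function on a segment whose end values are not both zero behaves as claimed.

*Only $p$.* Let $p$ have parameter $s\in(0,1)$. On $E$ the function $d(p,\cdot)$ equals $|s-t|\,d(a,b)$ and $d(q,\cdot)$ is affine. So $h$ is affine on each of $[0,s]$ and $[s,1]$, and at the common point
$$h(p)=-d(p,q)<0.$$
Therefore $h$ has exactly one zero on $[0,s]$ if $h(a)\ge0$ and none if $h(a)<0$; and exactly one zero on $[s,1]$ if $h(b)\ge0$ and none if $h(b)<0$. The only danger is that both $h(a)\ge0$ and $h(b)\ge0$, which would give two zeros. We rule this out.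

- If $q=a$, then $h(b)=d(p,b)-d(a,b)=-d(a,p)<0$.
- If $q=b$, then $h(a)=d(p,a)-d(b,a)=-d(b,p)<0$.
- If $q\notin E$, then $d(p,a)+d(p,b)=d(a,b)$ by (1), so by (7)
$$h(a)+h(b)=d(a,b)-\big(d(q,a)+d(q,b)\big)<0.$$

As $q$ is not interior to $E$, these are all possibilities. So either both end values are negative, and then the product is positive and there is no zero; or exactly one is $\ge0$ and the other is $<0$, and then the product is $\le0$ and there is exactly one zero.

*Only $q$.* Exchange $p$ and $q$, that is, apply the previous case to $-h$. Neither the zeros nor the product of the end values change.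

*Both $p$ and $q$.* Exchanging them if necessary, let their parameters be $s<s'$. Then $h(t)=d(a,b)\big(|s-t|-|s'-t|\big)$. Its end values are $-(s'-s)\,d(a,b)<0$ at $t=0$ and $(s'-s)\,d(a,b)>0$ at $t=1$, so the product is negative, and its only zero is $t=(s+s')/2$. $\square$

## Every midset has exactly $n$ points

We now count. Vertices belong to several edges, so they must be counted separately. Let $Z=\{i\in\mathbb Z_n:\Delta_i=0\}$.

**Step 1 (no two neighbors in $Z$).** This step makes Lemma 6 applicable to every edge. If $\Delta_i=\Delta_{i+1}=0$, then $\varphi_i(p)=\varphi_i(q)$, which contradicts (I) because $p\ne q$. So $Z$ contains no two cyclically consecutive indices. By (6) the end values of $h$ are $(\Delta_i,\Delta_{i+1})$ on $B_i$ and $(\Delta_i,-\Delta_{i+1})$ on $A_i$. They are never both zero.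

**Step 2 (zeros at vertices).** By (6), the vertices in $M(p,q)$ are exactly $v_i$ and $v_i^*$ for $i\in Z$. There are $2|Z|$ of them.

**Step 3 (zeros inside edges).** We show that each pair $B_i,A_i$ contributes one interior zero or none, and decide which.

If exactly one of $i,i+1$ lies in $Z$, then on $B_i$ and on $A_i$ the product of the end values is $0$. By Lemma 6 each of these edges contains exactly one zero, and that zero is the endpoint where $h$ vanishes. There is no interior zero.

If $i,i+1\notin Z$, then exactly one of the products $\Delta_i\Delta_{i+1}$ and $-\Delta_i\Delta_{i+1}$ is negative and the other is positive. By Lemma 6 exactly one of $B_i,A_i$ contains a zero, this zero is unique, and it is interior because the end values are nonzero.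

**Step 4 (sum).** The indices $i$ with $i\in Z$ or $i+1\in Z$ are those of $Z\cup(Z-1)$. By Step 1 this union is disjoint, so it has $2|Z|$ elements. The remaining $n-2|Z|$ indices each contribute one interior zero. Therefore
$$|M(p,q)|=2|Z|+(n-2|Z|)=n.$$

With the preceding section on (T), this proves Theorem 1. $\blacksquare$

Let us watch the count in case (a), with $\mu=m-1\in(\tfrac12,1)$. Take $p=v_1$, $q=v_2$. Then $\Delta_1=-1$, $\Delta_2=1$, $\Delta_3=0$, so $Z=\{3\}$. The vertices $v_3,v_3^*$ are in the midset. The only index with $i,i+1\notin Z$ is $i=1$. On $B_1$ the end values are $-1,1$ and the zero is its midpoint; on $A_1$ they are $-1,-1$. The midset has three points. Now take $p=v_1$, $q=v_1^*$. Then $\Delta_1=-(1+\mu)$ and $\Delta_2=\Delta_3=1-\mu>0$, so $Z$ is empty. The end values have opposite signs on $B_1$, on $A_2=[v_2,v_3^*]$ and on $B_3=[v_3,v_1]$, and equal signs on $A_1$, $B_2$, $A_3$. Again three points, now in a different place.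

## The triangle with three arms and the square with four arms

We prove Theorem 2. The first remark reduces (I) to a single drawing. By (3), the shift $\sigma:v_i\mapsto v_{i+1},\ v_i^*\mapsto v_{i+1}^*$ preserves vertex distances and maps $B_i$ to $B_{i+1}$ and $A_i$ to $A_{i+1}$. Extended affinely on edges, it is an automorphism of $X_n$ preserving $d$. Since $x_{i+1}(\sigma(p))=d(\sigma(v_i),\sigma(p))=x_i(p)$, we have $\varphi_{i+1}\circ\sigma=\varphi_i$. So it suffices to check that $\varphi_1=(x_1,x_2)$ is injective, and $\varphi_1$ maps each edge affinely onto the segment joining the images of its ends.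

### Case (a): $n=3$, $\delta(\pm1)=1$, $\tfrac32<m<2$

Put $\mu=m-1\in(\tfrac12,1)$. For $i\ne j$ the distances are $d(v_i,v_j)=d(v_i^*,v_j^*)=1$ and $d(v_i,v_j^*)=\mu$, and $d(v_i,v_i^*)=1+\mu$.

**(T).** The distance $1+\mu=m$ occurs only for pairs $a,a^*$, and by (4) $d(a,c)+d(c,a^*)=m$ for every vertex $c$. For the distances $\mu$ and $1$, note that any two distinct vertices have distance at least $\mu$. So any two nonzero distances sum to at least $2\mu>1>\mu$. All vertex distances between distinct vertices are positive.

**(S).** Edges have length $1$ (the $B_i$) or $\mu$ (the $A_i$), and for $c\notin\{a,b\}$ we have $d(c,a)+d(c,b)\ge2\mu>1>\mu$.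

**(I).** The images under $\varphi_1$ of $v_1,v_2,v_3$ are $(0,1),(1,0),(1,1)$, and by (5) those of $v_1^*,v_2^*,v_3^*$ are $(1+\mu,\mu),(\mu,1+\mu),(\mu,\mu)$. So $B_1,B_2,B_3$ are mapped injectively onto the boundary of the triangle $T$ with vertices $(0,1),(1,0),(1,1)$. The interior of $T$ is the set where both coordinates are $<1$ and their sum is $>1$. The arms are mapped injectively, with $t\in[0,1]$, to the following segments.

- $A_1$, from $v_1$ to $v_2^*$: $(\mu t,\ 1+\mu t)$. For $t>0$ the second coordinate is $>1$ and the first is $<1$.
- $A_2$, from $v_2$ to $v_3^*$: $(1-(1-\mu)t,\ \mu t)$. For $t>0$ both coordinates are $<1$, and their sum is $1+(2\mu-1)t>1$. So the point is interior to $T$.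
- $A_3$, from $v_3$ to $v_1^*$: $(1+\mu t,\ 1-(1-\mu)t)$. For $t>0$ the first coordinate is $>1$.

On $T$ both coordinates are $\le1$. Hence the images of the three half-open arms ($t>0$) avoid $\partial T$ and each other. So $\varphi_1$ is injective: the drawing is a triangle with one whisker inside and two outside.

### Case (b): $n=4$, $\delta(\pm1)=2$, $\delta(2)=3$, $m=4$

The distances are $d(v_i,v_{i\pm1})=2$, $d(v_i,v_{i+2})=3$ (likewise for starred vertices), $d(v_i,v_i^*)=4$, $d(v_i,v_{i\pm1}^*)=2$, $d(v_i,v_{i+2}^*)=1$. Each vertex has exactly one vertex at distance $1$, and all its other nonzero distances are $\ge2$. So for distinct vertices $a,b,c$,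
$$d(c,a)+d(c,b)\ge3.\tag{8}$$

**(T).** Distances $\le3$ are covered by (8). The distance $4$ occurs only for pairs $a,a^*$, and $d(a,c)+d(c,a^*)=4$ by (4). Distances between distinct vertices are positive.

**(S).** All edges have length $2<3$, so (8) suffices.

**(I).** Use the coordinates $\varphi_1-(2,2)$. The vertices become
$$v_1=(-2,0),\quad v_2=(0,-2),\quad v_3=(1,0),\quad v_4=(0,1),\qquad v_i^*=-v_i.$$
For instance $\varphi_1(v_3)=(d(v_1,v_3),d(v_2,v_3))=(3,2)$. The relation $v_i^*=-v_i$ comes from (5) with $m=4$. These are eight distinct points on the coordinate axes. Each edge joins points on two perpendicular half-axes, so its interior lies in an open quadrant, away from all vertices. The edges in each quadrant are as follows.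

- First: $B_3$ from $(1,0)$ to $(0,1)$, and $A_4$ from $(0,1)$ to $(2,0)$. They lie on distinct lines meeting at $v_4$.
- Second: $B_4$ from $(0,1)$ to $(-2,0)$, and $A_1$ from $(-2,0)$ to $(0,2)$. They lie on distinct lines meeting at $v_1$.
- Third: $B_1$ from $(-2,0)$ to $(0,-2)$, and $A_2$ from $(0,-2)$ to $(-1,0)$. They lie on distinct lines meeting at $v_2$.
- Fourth: $B_2$ from $(0,-2)$ to $(1,0)$, and $A_3$ from $(1,0)$ to $(0,-1)$. They lie on distinct lines meeting at $v_3$.

So the images of distinct edges meet only at images of common vertices, each edge is mapped injectively, and $\varphi_1$ is injective. This proves Theorem 2. $\blacksquare$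

By Theorem 1, $(X_3,d)$ in case (a) is a continuum with the $3$-MP and $(X_4,d)$ in case (b) is a continuum with the $4$-MP. This proves the Main Theorem, and the conjecture is false. $\blacksquare$

## The exact range of $m$ for the triangle with three arms

We prove Theorem 3. Let $n=3$, $\delta(\pm1)=1$, $\mu=m-1$, with $m>0$. The drawing of case (a) suggests where to look: at $\mu=\tfrac12$ the end of the inner whisker $A_2$ reaches the side $\varphi_1(B_1)$ of the triangle, and at $\mu=1$ it reaches the corner $\varphi_1(v_3)$, where $A_3$ starts.

**Step 1 ($m<\tfrac32$: no metric).** If $m\le1$, then $d(v_1,v_2^*)=\mu\le0$ although $v_1\ne v_2^*$. If $1<m<\tfrac32$, then $\mu<\tfrac12$ and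
$$d(v_1,v_2)=1>2\mu=d(v_1,v_3^*)+d(v_3^*,v_2),$$
so the triangle inequality fails. In both cases $d$ is not a metric.

**Step 2 ($m\ge\tfrac32$: a metric).** We check (T); the section on (T) above used nothing else to show that $d$ is a metric on $X_3$. Here $\mu\ge\tfrac12$, so all distances between distinct vertices are positive. It remains to verify $d(a,c)+d(c,b)\ge d(a,b)$ for distinct $a,b,c$.

- If $d(a,b)$ is the distance $1+\mu$ of a pair $a,b=a^*$, then the two other sides sum to $m=1+\mu$ by (4).
- If $a,b$ are both unstarred or both starred, their distance is $1$. A third vertex $c$ gives the distances $(1,1)$, $(\mu,\mu)$ or $\{\mu,1+\mu\}$, according to whether $c$ is of the same kind, or of the other kind with the third index, or of the other kind with the index of $a$ or $b$. The sum is at least $1$, since $2\mu\ge1$.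
- If $a=v_i$ and $b=v_j^*$ with $i\ne j$, their distance is $\mu$. If $c=v_k$ with $k\ne i$, then $d(v_i,c)=1$ and $d(c,v_j^*)\ge\mu$. If $c=v_k^*$ with $k\ne j$, then $d(c,v_j^*)=1$ and $d(v_i,c)\ge\mu$. The sum is at least $1+\mu>\mu$.

So $d$ is a metric iff $m\ge\tfrac32$.

**Step 3 ($\tfrac32<m<2$: the $3$-MP).** This is Theorem 2(a) with Theorem 1.

**Step 4 ($m=\tfrac32$: too many midpoints).** We exhibit a pair with at least four points in its midset. Let $p$ be the midpoint of $B_1$ and $q=v_3^*$. Then
$$d(p,v_1)=d(p,v_2)=\tfrac12=\mu=d(q,v_1)=d(q,v_2).$$
By (5), $p$ and $q$ are also equidistant from $v_1^*$ and from $v_2^*$. So $M(p,q)\supseteq\{v_1,v_2,v_1^*,v_2^*\}$ and the $3$-MP fails. Here both (S) and (I) are violated: $2\mu=1$ breaks the strict inequality for $B_1$ and $c=v_3^*$, and $\varphi_1(p)=\varphi_1(q)$.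

**Step 5 ($m\ge2$: a whole edge in a midset).** We use that the images of $A_2$ and $A_3$ now meet. Here $\mu\ge1$. Let $p\in A_2$ and $q\in A_3$ have the parameters
$$s=\frac{\mu}{2\mu-1},\qquad t=\frac{\mu-1}{2\mu-1},$$
measured from $v_2$ and from $v_3$ respectively. Both lie in $[0,1]$ because $\mu\ge1$. On $A_2$ we have $(x_1,x_2)=(1+(\mu-1)s,\ \mu s)$, and on $A_3$ we have $(x_1,x_2)=(1+\mu t,\ 1+(\mu-1)t)$. Now
$$(\mu-1)s=\frac{\mu(\mu-1)}{2\mu-1}=\mu t,\qquad \mu s-(\mu-1)t=\frac{\mu^2-(\mu-1)^2}{2\mu-1}=1.$$
So $x_1(p)=x_1(q)$ and $x_2(p)=x_2(q)$, that is, $\Delta_1=\Delta_2=0$. The edges $A_2=[v_2,v_3^*]$ and $A_3=[v_3,v_1^*]$ are disjoint, so $p\ne q$. Neither point is interior to $B_1$, so by (P) the function $h$ is affine on $B_1$. It vanishes at both ends $v_1,v_2$, hence on all of $B_1$. Thus $B_1\subset M(p,q)$, the midset is infinite, and the $3$-MP fails.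

Steps 1 to 5 cover every $m>0$ and prove Theorem 3. $\blacksquare$
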